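
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{Self-duality of the stably free modules\\ defined by rows of powers}


\begin{abstract}
Let $n\ge 4$ be even, let $(a_0,\dots,a_n)$ be a unimodular row over a commutative ring, and let $P(a_0,\dots,a_n)$ be the stably free module of rank $n$ that it defines. We prove that $P(a_0^{e_0},\dots,a_n^{e_n})$ is self dual whenever $2e_0\cdots e_n\equiv 0 \bmod n!$. More generally, for a fixed row, the isomorphism class of $P(a_0^{e_0},\dots,a_n^{e_n})$ depends only on the residue of $e_0\cdots e_n$ modulo $n!$, and dualizing changes the sign of this residue. Over the ring of complex polynomial functions on $S^{2n+1}$ the condition is also necessary for the coordinate row, and there the modules $P(a)$ are classified by $\mathbb Z/n!$.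
\end{abstract}

\section{The question and the answer}

\subsection*{The modules}
Let $R$ be a commutative ring. A row $a=(a_0,\dots,a_n)\in R^{n+1}$ is \emph{unimodular} if there is a row $b=(b_0,\dots,b_n)$ with $ab^T=\sum a_ib_i=1$. Then $f\mapsto (fb^T)a$ is a projection of $R^{n+1}$ onto $Ra$, and $Ra$ is free on $a$. So $Ra$ is a free direct summand, and
\[
P(a)=R^{n+1}/Ra
\]
satisfies $P(a)\oplus R\cong R^{n+1}$: it is stably free of rank $n$ and type $1$.

A module $P$ is \emph{self dual} if $P\cong P^*=\operatorname{Hom}_R(P,R)$. The dual of $P(a)$ is easy to find: if $ab^T=1$, then $P(a)^*\cong P(b)$ (Lemma~\ref{lem:dual}). Moreover $P(a)\cong P(b)$ if and only if $b=ag$ for some $g\in GL_{n+1}(R)$; see \eqref{eq:sim}. So self-duality asks whether a unimodular row can be moved by an invertible matrix to the row of coefficients that certifies its unimodularity.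

Often it can. By a known result of Lam, a stably free module of rank $r$ and type $t$ is self dual if $r\le 2$, or if $r$ is odd and $t=1$. Hence $P(a)$ is always self dual when $n\le2$ or $n$ is odd. (For $r=2$ the reason is the perfect pairing $P\times P\to\Lambda^2P\cong R$; for odd $n\ge 3$ see Remark~\ref{rem:odd}.) The question below therefore concerns even $n\ge4$. Several steps of the proof do not use parity, so we say that $n$ is even wherever we assume it.

\subsection*{Powers and degrees}
If $a$ is unimodular and $e_0,\dots,e_n$ are positive integers, then $(a_0^{e_0},\dots,a_n^{e_n})$ is again unimodular. Throughout,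
\[
e=e_0e_1\cdots e_n,\qquad e'=e_0'e_1'\cdots e_n'.
\]
Suslin proved that if $n!\mid e$, then $(a_0^{e_0},\dots,a_n^{e_n})$ is the first row of an invertible matrix \cite{SuslinSF}, so that the module is free. What happens for other $e$ is suggested by topology. Let
\[
A_n=\mathbb C[x_0,\dots,x_n,y_0,\dots,y_n]/\Big(\sum x_iy_i-1\Big),
\]
the ring of complex polynomial functions on the sphere $S^{2n+1}=\{z\in\mathbb C^{n+1}:\sum z_\nu\bar z_\nu=1\}$, with $x_\nu=z_\nu$ and $y_\nu=\bar z_\nu$. A unimodular row $a$ over $A_n$ gives a map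
\[
a\colon S^{2n+1}\longrightarrow\mathbb C^{n+1}\setminus0\simeq S^{2n+1},
\]
which has a degree $d(a)\in\mathbb Z$. The row $(x_0^{e_0},\dots,x_n^{e_n})$ has degree $e$. If $ab^T=1$, then $b$ is homotopic to $\bar a$, which for even $n$ has degree $-d(a)$. An invertible matrix can change the degree only by multiples of $n!$, by a theorem of Bott. (Details are in Section~\ref{sec:degrees}.) So for even $n$ a necessary condition for $P(x_0^{e_0},\dots,x_n^{e_n})$ to be self dual over $A_n$ is
\begin{equation}\label{eq:cond}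
2e\equiv0\bmod n!.
\end{equation}
Is it sufficient, and is it sufficient over every ring? This question is posed, and left open, in \cite{SFM}: ``I do not know if $2e_0\ldots e_n\equiv0 \bmod n!$ implies that $P(a_0^{e_0},\ldots,a_n^{e_n})$ is self dual over any commutative ring or even over the ring $A_n$.''

Condition \eqref{eq:cond} means $e\equiv 0$ or $e\equiv n!/2$ modulo $n!$. In the first case the module is free by Suslin's theorem. Thus the question concerns a single residue class, $e\equiv n!/2$. The topology suggests a positive answer, since $n!/2$ and $-n!/2$ are congruent modulo $n!$; but over a general ring there is no degree, and one needs an explicit reason why only $e$ modulo $n!$ should matter.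

\subsection*{Results}

\begin{theorem}\label{thm:A}
Let $n\ge4$, let $(a_0,\dots,a_n)$ be a unimodular row over a commutative ring $R$, and let $e_i,e_i'$ be positive integers.
\begin{enumerate}
\item If $e\equiv e'\bmod n!$, then $P(a_0^{e_0},\dots,a_n^{e_n})\cong P(a_0^{e_0'},\dots,a_n^{e_n'})$.
\item If $n$ is even and $e+e'\equiv0\bmod n!$, then $P(a_0^{e_0},\dots,a_n^{e_n})^*\cong P(a_0^{e_0'},\dots,a_n^{e_n'})$.
\end{enumerate}
\end{theorem}

Taking $e_i'=e_i$ in part (2) answers both forms of the question.

\begin{corollary}\label{cor:answer}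
Let $n\ge4$ be even. If $2e\equiv 0\bmod n!$, then $P(a_0^{e_0},\dots,a_n^{e_n})$ is self dual for every unimodular row $(a_0,\dots,a_n)$ over every commutative ring $R$; in particular this holds for $R=A_n$.
\end{corollary}

\begin{theorem}\label{thm:B}
Let $n\ge4$ be even, and let $a,a'$ be unimodular rows of length $n+1$ over $A_n$.
\begin{enumerate}
\item If $P(a)\cong P(a')$, then $d(a)\equiv d(a')\bmod n!$. If $P(a)$ is self dual, then $2d(a)\equiv 0\bmod n!$. Hence $P(x_0^{e_0},\dots,x_n^{e_n})$ is self dual over $A_n$ if and only if $2e\equiv0\bmod n!$.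
\item $P(a)\cong P(a')$ if and only if $d(a)\equiv d(a')\bmod n!$. Thus the modules $P(a)$ over $A_n$ are classified by $\mathbb Z/n!$ with duality $d\mapsto-d$, and $P(a_0^{e_0},\dots,a_n^{e_n})$ is self dual if and only if $2e\,d(a)\equiv0\bmod n!$.
\end{enumerate}
\end{theorem}

By Theorem~\ref{thm:B}(1) the condition in Corollary~\ref{cor:answer} cannot be weakened. The ``if'' direction of the first statement of Theorem~\ref{thm:B}(2) uses published theorems from $\mathbb A^1$-homotopy theory; Theorem~\ref{thm:A}, Corollary~\ref{cor:answer} and Theorem~\ref{thm:B}(1) do not.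

\section{The idea, and a case by hand}\label{sec:idea}

Write $w\sim w'$ if $w'=wg$ with $g$ invertible. Write $x'=(x_1,\dots,x_n)$ and let $x_i,y_i$ satisfy $\sum x_iy_i=1$; the coordinates $x_i,y_i$ are universal, so nothing is lost by working with them. It will turn out (Lemma~\ref{lem:move}) that all exponents may be moved to $x_0$. The first case of the question is then $n=4$, $e=12$: compare the row $(x_0^{12},x')$ with a row representing the dual module. Such a row turns out to be $(y_0^{12},x')$ (Lemma~\ref{lem:y}). Now $x_0y_0\equiv1$ modulo the ideal generated by $x_1,\dots,x_4$, so $x_0^{12}\equiv x_0^{24}y_0^{12}$, and changing the first entry modulo the others is an elementary operation. Hence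
\[
(x_0^{12},x')\sim(x_0^{24}y_0^{12},x'),
\]
and it remains to delete the factor $x_0^{24}$. By Suslin's theorem the row $(x_0^{24},x')$ is completable to an invertible matrix, because $24=4!$. So, with $u=x_0^{24}$, $z=y_0$ and $N=12$, we have to answer:
\begin{quote}
\emph{if $(u,x')$ is completable, can the factor $u$ be deleted from $(uz^N,x')$?}
\end{quote}

Here is a way to try. Put
\[
\delta=(1,0,\dots,0),\qquad \Theta=\begin{pmatrix}z^N&x'\\0&I\end{pmatrix},\qquad\text{so that } \delta\Theta=(z^N,x').
\]
After inverting $z$, the row $(z^N,x')$ is therefore just $\delta$ in other coordinates. Suppose $\tau$ has determinant $1$ and first row $\rho=(u',(1-u')x')$ for some $u'\equiv u$ modulo the ideal $(x_1,\dots,x_n)$. Then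
\[
(z^N,x')\,\Theta^{-1}\tau\Theta=\delta\tau\Theta=\rho\,\Theta=(u'z^N,\ u'x'+(1-u')x')=(u'z^N,x')\sim(uz^N,x'),
\]
which is what we want, except that $\Theta^{-1}\tau\Theta$ may have powers of $z$ in its denominators. The denominators disappear if $\tau\equiv I\bmod z^N$, since $z^N\Theta^{-1}$ has no denominators. So we must turn a completion of $(u,x')$ into a completion of $\rho$ that is congruent to $I$ modulo $z^N$. The case $n=1$ shows that this can work.

\begin{example}[$n=1$, $u=x_0$, $z=y_0$, $N=1$]\label{ex:one}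
Here $1!=1$ and $(x_0,x_1)$ is completed by $\sigma$ below. Write $s=x_0y_0$, $c=1-x_0$; then $x_1y_1=1-s$. We want $(x_0y_0,x_1)\sim(y_0,x_1)$. Let
\[
\sigma=\begin{pmatrix}x_0&x_1\\-y_1&y_0\end{pmatrix},\qquad
\varepsilon=\begin{pmatrix}1&0\\c\,y_1&1\end{pmatrix}\begin{pmatrix}1&-x_1\\0&1\end{pmatrix}.
\]
The left factor of $\varepsilon$ changes the first entry of the row $(x_0,x_1)$ to $x_0+c(1-s)=1-cs$, and the right factor then changes the second entry to $csx_1$. Computing the second row in the same way gives
\[
\sigma\varepsilon=\begin{pmatrix}1-cs&cs\,x_1\\-y_1(1-y_0+s)&1+sy_0-s^2\end{pmatrix}\equiv\begin{pmatrix}1&0\\-y_1&1\end{pmatrix}\bmod y_0 .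
\]
The first row is $\rho$ with $u'=1-cs$, and $u'\equiv x_0\bmod x_1$ because $s\equiv1\bmod x_1$. Clearing $-y_1$ gives
\[
\tau=\begin{pmatrix}1&0\\y_1&1\end{pmatrix}\sigma\varepsilon
=I+y_0\,c\begin{pmatrix}-x_0&x_0x_1\\c\,y_1&cs+x_0\end{pmatrix},
\]
and conjugation by $\Theta=\begin{pmatrix}y_0&x_1\\0&1\end{pmatrix}$ yields
\[
\omega=\Theta^{-1}\tau\Theta=\begin{pmatrix}1+cy_0(cs-1)&-c\,x_1\\c^2y_0^2y_1&1+cy_0\end{pmatrix}.
\]
There are no denominators. Directly, the second entry of $(y_0,x_1)\omega$ is $-cx_1y_0+x_1+cx_1y_0=x_1$, and the first is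
\[
y_0+cy_0^2(cs-1)+c^2y_0^2(1-s)=y_0+cy_0^2(c-1)=y_0-cy_0^2x_0=(1-cs)\,y_0.
\]
So $(y_0,x_1)\sim((1-cs)y_0,x_1)\sim(x_0y_0,x_1)$.
\end{example}

For $n=1$ the conclusion is no surprise (unimodular rows of length $2$ are always completable), but the matrices show what happens in general. Exactly one step does not carry over. The lower right entry of $\sigma\varepsilon$ modulo $y_0$ was $1$; for larger $n$ it is a matrix $h\in SL_n$ over the quotient by $z^N$. To clear it we have to lift $h$ to an invertible matrix over the original ring. Elementary matrices lift, but a general element of $SL_n$ need not. The heart of the proof (Section~\ref{sec:key}) is that $h$ is elementary. The reason is that $h$, reduced modulo $z$, comes from a universal construction on the locus $z=0$ of the quadric $\sum x_iy_i=1$, and the inclusion of this locus in the quadric can be deformed to a constant map while the construction is carried along. A homotopy changes the matrix only by elementary matrices, by Suslin's theorems, and at the constant map it lies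 in $SL_n(\mathbb Z)=E_n(\mathbb Z)$.

\section{Conventions and the theorems used}

\subsection*{Rows and matrices}
All rings are commutative. Matrices act on rows from the right, and $E_r(R)\subset SL_r(R)$ is the subgroup generated by elementary matrices. A surjection $R\to R'$ induces a surjection $E_r(R)\to E_r(R')$. We use $SL_r(\mathbb Z)=E_r(\mathbb Z)$ for $r\ge 2$.

For unimodular rows of the same length,
\begin{equation}\label{eq:sim}
w\sim w'\iff P(w)\cong P(w').
\end{equation}
Indeed, if $w'=wg$, then $g$ induces $R^{n+1}/Rw\cong R^{n+1}/Rw'$. Conversely, write $R^{n+1}=Rw\oplus Q=Rw'\oplus Q'$ with $Q\cong P(w)\cong P(w')\cong Q'$; the map sending $w$ to $w'$ and $Q$ isomorphically to $Q'$ is an automorphism $g$ of $R^{n+1}$ with $wg=w'$.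

We constantly use the following moves on a row $(w_0,v)$, where $v=(w_1,\dots,w_n)$; each replaces it by an equivalent row. The entry $w_0$ may be changed modulo the ideal generated by $w_1,\dots,w_n$; the entries of $v$ may be changed modulo $w_0$; and $v$ may be replaced by $vg$ with $g\in GL_n(R)$.

The formation of $P(w)$ commutes with base change, and so does that of its dual, $P(w)$ being finitely generated projective.

\subsection*{Cited theorems}
\begin{description}
\item[(S1)] \cite{SuslinSF} If $(a_0,\dots,a_n)$ is unimodular over a commutative ring and $n!\mid\prod e_i$, then $(a_0^{e_0},\dots,a_n^{e_n})$ is the first row of an invertible matrix.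
\end{description}
The next three are from \cite{SuslinSL}; here $C$ is a commutative ring and $r\ge3$.
\begin{description}
\item[(S2)] If $q$ is a unimodular row of length $r$ over $C$ and $p$ is a column with $qp=0$, then $I+pq\in E_r(C)$.
\item[(S3)] If $\alpha(t)\in GL_r(C[t])$, $\alpha(0)=I$, and $\alpha_{\mathfrak m}\in E_r(C_{\mathfrak m}[t])$ for all maximal ideals $\mathfrak m$ of $C$, then $\alpha\in E_r(C[t])$.
\item[(S4)] Let $C$ be noetherian of dimension $d$ and $r\ge\max(3,d+2)$. Then $E_r(C[Y_1,\dots,Y_m])$ acts transitively on unimodular rows of length $r$, and $GL_r/E_r\to K_1$ is injective for the ring $C[Y_1,\dots,Y_m]$.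
\item[(Q)] \cite{Quillen} Let $M$ be a finitely presented $C[t]$-module such that each $M_{\mathfrak m}$, $\mathfrak m\subset C$ maximal, is extended from $C_{\mathfrak m}$. Then $M$ is extended from $C$.
\item[(BHS)] (Bass--Heller--Swan) For $C$ regular, $K_1(C[Y])=K_1(C)$ and $K_1(C[X^{\pm1}])=K_1(C)\oplus K_0(C)$.
\end{description}
Recall that $K_1(R)=GL(R)/E(R)$, where $GL(R)=\bigcup_r GL_r(R)$ and $E(R)=\bigcup_rE_r(R)$.

Let $L=\mathbb Z[X^{\pm1}]$, a regular ring of dimension $2$. By (BHS),
\[
K_1(L[Y_1,\dots,Y_m])=K_1(L)=K_1(\mathbb Z)\oplus K_0(\mathbb Z)=\{\pm X^i\},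
\]
and the determinant detects it. So a matrix of determinant $1$ over $L[Y_1,\dots,Y_m]$ is trivial in $K_1$, and (S4) gives
\begin{equation}\label{eq:SLE}
SL_r(L[Y_1,\dots,Y_m])=E_r(L[Y_1,\dots,Y_m])\qquad(r\ge4).
\end{equation}
This will be applied with $r=n$, and it is why the proof needs $n\ge4$.

\subsection*{Universal rings}
Let
\[
A=\mathbb Z[x_0,\dots,x_n,y_0,\dots,y_n]/\Big(\sum_{i\ge0}x_iy_i-1\Big),\qquad
B=\mathbb Z[x_1,\dots,x_n,y_1,\dots,y_n]/\Big(\sum_{i\ge1}x_iy_i-1\Big),
\]
so that $A_n=\mathbb C\otimes_{\mathbb Z} A$. If $ab^T=1$ over $R$, then $x_i\mapsto a_i$, $y_i\mapsto b_i$ defines a homomorphism $A\to R$; thus every unimodular row is the image of $x=(x_0,\dots,x_n)$ under some base change $A\to R$. We record three facts.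
\begin{itemize}
\item $A$ is a domain: $\sum x_iy_i-1$ is linear in $x_0$ with coprime coefficients $y_0$ and $\sum_{i\ge1}x_iy_i-1$, so it is irreducible in a factorial ring. The elements $x_0,y_0$ of $A$ are nonzero, since they map to $1$ under the homomorphism $A\to\mathbb Z$ with $x_0,y_0\mapsto1$ and all other variables mapping to $0$.
\item In $A$ and in $B$ the $x_i$ generate the unit ideal, and inverting one $x_i$ allows us to eliminate $y_i$. So $A_{x_i}$ and $B_{x_i}$ are polynomial rings over $\mathbb Z[x_i^{\pm1}]\cong L$.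
\item $A/(x_0)=B[y_0]$ and $A/(y_0)=B[x_0]$.
\end{itemize}
Throughout, $x'=(x_1,\dots,x_n)$ is a row, $y'=(y_1,\dots,y_n)^T$ is a column, $\mathfrak a=(x_1,\dots,x_n)\subset A$, and
\[
s=x_0y_0,\qquad x'y'=1-s \text{ in }A,\qquad s\equiv1\bmod\mathfrak a .
\]
For fixed $N\ge1$ we also put $q=1+s+\dots+s^{N-1}$, so that
\begin{equation}\label{eq:q}
x'(q\,y')=(1-s)q=1-s^N .
\end{equation}

\section{Duality, homotopies, and moving exponents}

\begin{lemma}\label{lem:dual}
If $w,w^*$ are rows over $R$ with $w(w^*)^T=1$, then $P(w)^*\cong P(w^*)$.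
\end{lemma}
\begin{proof}
$P(w)^*$ is the set $K=\{f\in R^{n+1}:fw^T=0\}$. Since $f=(fw^T)w^*+\bigl(f-(fw^T)w^*\bigr)$ and $w^*w^T=1$, we have $R^{n+1}=Rw^*\oplus K$. Hence $K\cong R^{n+1}/Rw^*=P(w^*)$.
\end{proof}

The next lemma is the source of all homotopy invariance in the proof. Both parts check a statement over the polynomial rings $A_{x_i}[t]$, $B_{x_i}[t]$ and then apply a local-global theorem.

\begin{lemma}\label{lem:htpy}
Let $n\ge4$.
\begin{enumerate}
\item If $\alpha(t)\in SL_n(B[t])$, then $\alpha(t)\alpha(0)^{-1}\in E_n(B[t])$. In particular $\alpha(1)\alpha(0)^{-1}\in E_n(B)$.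
\item If $w(t)$ is a unimodular row of length $n+1$ over $A[t]$, then $P(w(0))\cong P(w(1))$ over $A$.
\end{enumerate}
\end{lemma}
\begin{proof}
(1) Let $\beta(t)=\alpha(t)\alpha(0)^{-1}$, so $\beta(0)=I$. A maximal ideal $\mathfrak m$ of $B$ misses some $x_i$. As $B_{x_i}[t]$ is isomorphic to a polynomial ring over $L$ and $n\ge4$, \eqref{eq:SLE} gives $\beta\in E_n(B_{x_i}[t])$, and so $\beta_{\mathfrak m}\in E_n(B_{\mathfrak m}[t])$. By (S3), $\beta\in E_n(B[t])$. Now put $t=1$.

(2) By (S4) with $r=n+1\ge 5$, the row $w$ is equivalent to $(1,0,\dots,0)$ over $A_{x_i}[t]$, so $P(w)$ is free over each $A_{x_i}[t]$. Every maximal ideal $\mathfrak m$ of $A$ misses some $x_i$, so $P(w)_{\mathfrak m}$ is free over $A_{\mathfrak m}[t]$ and in particular extended from $A_{\mathfrak m}$. By (Q), $P(w)\cong M\otimes_AA[t]$ for some $A$-module $M$, and $P(w(0))\cong M\cong P(w(1))$.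
\end{proof}

\begin{lemma}\label{lem:move}
Let $n\ge4$. For any unimodular row $(a_0,\dots,a_n)$ over any commutative ring,
\[
P(a_0^{e_0},\dots,a_n^{e_n})\cong P(a_0^{e},a_1,\dots,a_n),\qquad e=e_0\cdots e_n.
\]
\end{lemma}
\begin{proof}
It suffices to show, for every unimodular row $a$, every $m\ge1$ and every $j\ge1$,
\begin{equation}\label{eq:move}
P(a_0^m,a_1,\dots,a_n)\cong P(a_0,\dots,a_j^m,\dots,a_n).
\end{equation}
Applied with $m=e_j$ to a row whose first entry is a power $a_0^f$ and whose $j$th entry is $a_j$, this moves $e_j$ from $a_j$ to $a_0^f$; do this for $j=1,\dots,n$ in turn.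

By base change we may take $R=A$ and $a=x$. The idea is to rotate the pair $(x_0,x_j)$ to $(x_j,-x_0)$ while raising the first entry of the moving row to the power $m$. Let $\pi\in SL_{n+1}(\mathbb Z)$ be the matrix for which $x\pi$ is $x$ with $x_0$ replaced by $x_j$ and $x_j$ replaced by $-x_0$. It is a product of elementary matrices; multiplying their off-diagonal entries by $t$ gives $\gamma(t)\in E_{n+1}(\mathbb Z[t])$ with $\gamma(0)=I$ and $\gamma(1)=\pi$. The row $w(t)=x\gamma(t)$ is unimodular over $A[t]$, hence so is $(w_0^m,w_1,\dots,w_n)$. By Lemma~\ref{lem:htpy}(2), applied to the latter row,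
\[
P(x_0^m,x_1,\dots,x_n)\cong P(x_j^m,x_1,\dots,-x_0,\dots,x_n)\qquad(-x_0\text{ in position }j),
\]
and a signed permutation matrix carries the row on the right to $(x_0,\dots,x_j^m,\dots,x_n)$.
\end{proof}

To describe the dual of $P(x_0^N,x')$ we need one more fact, and this is where parity enters: a unimodular row of \emph{even} length is equivalent to the row of its coefficients, because there is an invertible alternating matrix of even size.

\begin{lemma}\label{lem:even}
Let $r\ge4$ be even and let $a,b$ be rows of length $r$ over a commutative ring $S$ with $ab^T=1$. Then $b=a\epsilon$ with $\epsilon\in E_r(S)$.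
\end{lemma}
\begin{proof}
Let $J$ be the block sum of $r/2$ copies of $\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. Then $JJ^T=I$, $J^T=-J$, $J\in SL_r(\mathbb Z)=E_r(\mathbb Z)$, and $vJv^T=0$ for all rows $v$. Put $c=bJ$. It is unimodular, and
\[
aJc^T=aJJ^Tb^T=1,\qquad cJa^T=(cJa^T)^T=-aJc^T=-1.
\]
Since $cJc^T=0$ and $aJa^T=0$, (S2) shows that $T_1=I+(Jc^T)c$ and $T_2=I+(Ja^T)a$ lie in $E_r(S)$. Now
\[
aT_1=a+(aJc^T)c=a+c,\qquad (a+c)T_2=a+c+(aJa^T+cJa^T)a=c .
\]
So $b=cJ^{-1}=aT_1T_2J^{-1}$.
\end{proof}

\begin{remark}\label{rem:odd}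
If $n\ge3$ is odd, a unimodular row $a$ of length $n+1$ has even length, and Lemmas~\ref{lem:dual} and~\ref{lem:even} give $P(a)^*\cong P(b)\cong P(a)$ for any $b$ with $ab^T=1$. For even $n$ the row $a$ has odd length, but the shorter row $x'$ has even length. That is how the lemma is used next.
\end{remark}

\begin{lemma}\label{lem:y}
Let $n\ge4$ be even and $N\ge1$. Over $A$, $P(x_0^N,x')^*\cong P(y_0^N,x')$.
\end{lemma}
\begin{proof}
By \eqref{eq:q}, $x_0^Ny_0^N+x'(q\,y')=s^N+(1-s^N)=1$, so Lemma~\ref{lem:dual} gives $P(x_0^N,x')^*\cong P(y_0^N,q\,y'^T)$. Modulo $y_0^N$ we have $s^N\equiv0$, hence $x'(q\,y')\equiv1$. By Lemma~\ref{lem:even} over $A/(y_0^N)$, and lifting elementary matrices, there is $\epsilon\in E_n(A)$ with $q\,y'^T\equiv x'\epsilon\bmod y_0^N$. Therefore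
\[
(y_0^N,q\,y'^T)\sim(y_0^N,x'\epsilon)\sim(y_0^N,x'). \qedhere
\]
\end{proof}

\section{Deleting a completable factor}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $n\ge4$, let $k\ge1$ with $n!\mid k$, let $N\ge1$, and let $z\in\{x_0,y_0\}$. Over $A$,
\[
(x_0^kz^N,x')\sim(z^N,x').
\]
\end{proposition}

The proof has two parts. The first follows Example~\ref{ex:one} and isolates the obstruction $h$; the second shows that $h$ is elementary.

\subsection*{Reduction to a statement about $h$}
Put $u=x_0^k$. By (S1), which is where $n!\mid k$ is used, there is $\sigma\in GL_{n+1}(A)$ with first row $(u,x')$. Scaling its last row by a unit we may take $\sigma\in SL_{n+1}(A)$. Let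
\[
\varepsilon=\begin{pmatrix}1&0\\(1-u)q\,y'&I\end{pmatrix}\begin{pmatrix}1&-x'\\0&I\end{pmatrix},\qquad u'=1-s^N(1-u).
\]
By \eqref{eq:q}, the left factor of $\varepsilon$ carries $(u,x')$ to
\[
\bigl(u+(1-u)(1-s^N),\,x'\bigr)=(u',x').
\]
Hence the first row of $\sigma\varepsilon$ is
\[
\rho=(u',\,x'-u'x')=(u',(1-u')x'),\qquad 1-u'=s^N(1-u).
\]
Since $z\mid s$, we have $\rho\equiv\delta=(1,0,\dots,0)\bmod z^N$. As $\det\sigma\varepsilon=1$, it follows that
\[
\sigma\varepsilon\equiv\begin{pmatrix}1&0\\\bar\kappa&h\end{pmatrix}\bmod z^N,\qquad h\in SL_n(A/z^N).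
\]

\begin{lemma}\label{lem:h}
$h\in E_n(A/z^N)$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:key}, assuming Lemma~\ref{lem:h}]
Lift $h$ to $H\in E_n(A)$ and $\bar\kappa$ to a column $\kappa\in A^n$, and put
\[
\tau=\begin{pmatrix}1&0\\\kappa&H\end{pmatrix}^{-1}\sigma\varepsilon\in SL_{n+1}(A).
\]
The inverse matrix has first row $\delta$, so the first row of $\tau$ is still $\rho$, that is, $\delta\tau=\rho$. By construction $\tau=I+z^N\mu$ with $\mu$ over $A$. Let
\[
\Theta=\begin{pmatrix}z^N&x'\\0&I\end{pmatrix},\qquad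
\Theta^{\natural}=z^N\Theta^{-1}=\begin{pmatrix}1&-x'\\0&z^NI\end{pmatrix}.
\]
Since $A$ is a domain and $z\ne0$, we may compute in $A[1/z]\supset A$. There
\[
\omega=\Theta^{-1}\tau\Theta=I+\Theta^{\natural}\mu\,\Theta
\]
has entries in $A$ and determinant $1$, so $\omega\in SL_{n+1}(A)$. Finally
\[
(z^N,x')\,\omega=\delta\,\Theta\omega=\delta\,\tau\Theta=\rho\,\Theta=(u'z^N,\ u'x'+(1-u')x')=(u'z^N,x').
\]
Since $s\equiv1\bmod\mathfrak a$, we have $u'\equiv u\bmod\mathfrak a$, and so $(u'z^N,x')\sim(uz^N,x')=(x_0^kz^N,x')$.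
\end{proof}

\subsection*{Proof of Lemma~\ref{lem:h}}

\emph{Step 1: it suffices to work modulo $z$.} Let $\bar h\in SL_n(A/z)$ be the image of $h$. Suppose that $\bar h\in E_n(A/z)$, and lift it to $g\in E_n(A/z^N)$. Then $g^{-1}h$ has determinant $1$ and is congruent to $I$ modulo the nilpotent ideal $zA/z^NA$. Its diagonal entries are units, and remain so during Gaussian elimination; so elementary operations reduce it to a diagonal matrix of determinant $1$, which is elementary by Whitehead's lemma. Hence $h\in E_n(A/z^N)$.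

So we must show $\bar h\in E_n(A/z)$, where $A/z=B[\tilde z]$ and $\tilde z$ is the other one of $x_0,y_0$. To deform $\bar h$ we have to define it for homomorphisms from $A$ other than the quotient map $A\to A/z$.

\emph{Step 2: a construction that contains $\bar h$.} Keep $\sigma$ fixed. Let $\varphi\colon A\to S$ be a ring homomorphism; let $X_0,Y_0,X',Y'$ be the images of $x_0,y_0,x',y'$, and $U=X_0^k$ the image of $u$. Let $p\in S^n$ be a column such that
\begin{equation}\label{eq:p}
(1-U)(1-X'p)=0.
\end{equation}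
Set
\[
E(\varphi,p)=\begin{pmatrix}1&0\\(1-U)p&I\end{pmatrix}\begin{pmatrix}1&-X'\\0&I\end{pmatrix}.
\]
By \eqref{eq:p}, $U+(1-U)X'p=1$, so
\[
(U,X')\,E(\varphi,p)=(1,X')\begin{pmatrix}1&-X'\\0&I\end{pmatrix}=\delta .
\]
As $(U,X')$ is the first row of $\varphi(\sigma)$, we get
\[
\varphi(\sigma)E(\varphi,p)=\begin{pmatrix}1&0\\ *&h(\varphi,p)\end{pmatrix},\qquad h(\varphi,p)\in SL_n(S).
\]
This matrix depends only on $\varphi$ and on the product $(1-U)p$, and it is natural in $S$: a homomorphism $\psi\colon S\to S'$ carries $h(\varphi,p)$ to $h(\psi\varphi,\psi(p))$. Modulo $z$ we have $s\equiv0$ and $q\equiv1$, hence $x'y'\equiv1$, and $\varepsilon$ reduces to $E(\varphi_0,y')$, where $\varphi_0\colon A\to A/z$ is the quotient map. Hence $\bar h=h(\varphi_0,y')$.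

\emph{Step 3: moving to a point.} Condition \eqref{eq:p} holds if $X'p=1$ or if $U=1$. We start where the first holds, and we want to arrive at the homomorphism $A\to\mathbb Z$ with $X_0=Y_0=1$, $X'=Y'=0$, where only the second can hold. We can switch from one to the other at a place where $X'p=1$ and $U=1$ both hold. Writing $t=\tilde z$, consider the following homomorphisms $A\to B[t]$ and columns $p$; the first two lines describe the same $\varphi_0$ as before, in the two cases for $z$.
\[
\begin{array}{l|ccccc}
&X_0&Y_0&X'&Y'&p\\\hline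
\varphi_0\ (z=y_0)&t&0&x'&y'&y'\\
\varphi_0\ (z=x_0)&0&t&x'&y'&y'\\
\varphi_1&0&t&x'&y'&y'\\
\varphi_2&t&1&x'&(1-t)y'&y'\\
\varphi_3&1&1&(1-t)x'&0&0
\end{array}
\]
In $B$ we have $x'y'=1$. So $X_0Y_0+X'Y'$ equals $0+1$ in the first three lines, $t+(1-t)$ in the fourth and $1+0$ in the fifth; hence the homomorphisms are well defined. Condition \eqref{eq:p} holds because $X'p=x'y'=1$ in the first four lines and $U=1$ in the last. Let $h_i(t)\in SL_n(B[t])$ be the matrix $h(\varphi_i,p)$, so $\bar h=h_0(t)$. By naturality, for evaluation at $t=0$ and $t=1$, the ends fit together: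
\begin{itemize}
\item $h_0(0)=h_1(0)$: both have $X_0=Y_0=0$, $X'=x'$, $Y'=p=y'$.
\item $h_1(1)=h_2(0)$: both have $X_0=0$, $Y_0=1$, $X'=x'$, $Y'=p=y'$.
\item $h_2(1)=h_3(0)$: both have $X_0=Y_0=1$, $X'=x'$, $Y'=0$. The columns $p$ differ, but $U=1$ and so $(1-U)p=0$ for both. This is the switch.
\item $h_3(1)$ is the image of a matrix in $SL_n(\mathbb Z)=E_n(\mathbb Z)$: at $t=1$ the homomorphism $\varphi_3$ factors through $A\to\mathbb Z$, and $p=0$.
\end{itemize}
By Lemma~\ref{lem:htpy}(1), $h_i(1)h_i(0)^{-1}\in E_n(B)$ for $i=1,2,3$. Starting from $h_3(1)\in E_n(B)$ we obtain in turn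
\[
h_3(0)=h_2(1),\qquad h_2(0)=h_1(1),\qquad h_1(0)=h_0(0)\qquad\text{in }E_n(B).
\]
Again by Lemma~\ref{lem:htpy}(1), $h_0(t)h_0(0)^{-1}\in E_n(B[t])$, and so $\bar h=h_0(t)\in E_n(B[t])=E_n(A/z)$. \qed

\section{Proof of Theorem~\ref{thm:A}}

By Lemma~\ref{lem:move} and base change we may take $R=A$ and the rows $(x_0^e,x')$ and $(x_0^{e'},x')$.

(1) If $e=e'$ there is nothing to prove. Otherwise we may assume $e'>e$. Then $k=e'-e$ is a positive multiple of $n!$, and Proposition~\ref{prop:key} with $z=x_0$, $N=e$ gives $(x_0^{e'},x')=(x_0^kx_0^e,x')\sim(x_0^e,x')$.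

(2) Put $k=e+e'$, a positive multiple of $n!$. Since $s\equiv1\bmod\mathfrak a$,
\[
x_0^ky_0^e=x_0^{e'}s^e\equiv x_0^{e'}\bmod\mathfrak a .
\]
So Proposition~\ref{prop:key} with $z=y_0$, $N=e$ gives, for all positive integers $e,e'$,
\begin{equation}\label{eq:xy}
(x_0^{e'},x')\sim(x_0^ky_0^e,x')\sim(y_0^e,x')\qquad\text{whenever } k=e+e'\equiv0\bmod n!.
\end{equation}
For even $n$, Lemma~\ref{lem:y} now yields $P(x_0^{e'},x')\cong P(y_0^e,x')\cong P(x_0^e,x')^*$. \qed

\medskip
Parity is used only through Lemma~\ref{lem:y}: part (1) and \eqref{eq:xy} hold for all $n\ge4$.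

\section{Degrees, and the modules over $A_n$}\label{sec:degrees}

In this section $n\ge4$ is even, rows are over $A_n$, and $d(a)$ is the degree of $a\colon S^{2n+1}\to\mathbb C^{n+1}\setminus0\simeq S^{2n+1}$, so that $d(x)=1$.

\subsection*{Three computations of degrees}
\emph{Powers.} The map $(w_i)\mapsto(w_i^{e_i})$ on $\mathbb C^{n+1}\setminus 0$ has degree $e=\prod e_i$. Hence $d(a_0^{e_0},\dots,a_n^{e_n})=e\,d(a)$; in particular $d(x_0^m,x')=m$. Composing with the conjugation of the first coordinate, which reverses orientation, gives $d(y_0^m,x')=-m$.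

\emph{Coefficients.} If $ab^T=1$, then every row $(1-t)b+t\bar a/|a|^2$, $0\le t\le1$, pairs to $1$ with $a$ and so is nowhere zero. Thus $b$ is homotopic to $\bar a/|a|^2$, and hence to $\bar a$, in $\mathbb C^{n+1}\setminus0$. Conjugation on $\mathbb C^{n+1}$ has degree $(-1)^{n+1}$, and therefore, as $n$ is even,
\begin{equation}\label{eq:db}
d(b)=(-1)^{n+1}d(a)=-d(a).
\end{equation}

\emph{Invertible matrices.} If $g\in GL_{n+1}(A_n)$, then
\begin{equation}\label{eq:dg}
d(ag)\equiv d(a)\bmod n!.
\end{equation}
To see this, regard $g$ as a map $S^{2n+1}\to G=GL_{n+1}(\mathbb C)$, and put $X=\mathbb C^{n+1}\setminus0$. Since $H_*(X)$ is free and lives in degrees $0$ and $2n+1$, the K\"unneth formula gives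
\[
H_{2n+1}(X\times G)=\bigl(H_{2n+1}(X)\otimes H_0(G)\bigr)\oplus \bigl(H_0(X)\otimes H_{2n+1}(G)\bigr).
\]
Both $X$ and $G$ are connected. Projecting to the factors, we see that $(a,g)$ sends the fundamental class of the sphere to $d(a)[X]\otimes1+1\otimes g_*[S^{2n+1}]$, where $[X]$ is the generator of $H_{2n+1}(X)$ that is the image of $[S^{2n+1}]$. Now apply the action $X\times G\to X$, $(w,g)\mapsto wg$. It is the identity on $X\times\{I\}$ and is $g\mapsto\delta g$ on $\{\delta\}\times G$, where $\delta=(1,0,\dots,0)$. Hence $d(ag)=d(a)+\deg(\delta g)$. As $G\simeq U(n+1)$ is connected, $\deg(\delta g)$ lies in the image of $\pi_{2n+1}(U(n+1))\to\pi_{2n+1}(S^{2n+1})=\mathbb Z$. The fibration $U(n)\to U(n+1)\to S^{2n+1}$ gives the exact sequence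
\[
\pi_{2n+1}(U(n+1))\to\mathbb Z\to\pi_{2n}(U(n))\to\pi_{2n}(U(n+1)),
\]
in which $\pi_{2n}(U(n))=\mathbb Z/n!$ and $\pi_{2n}(U(n+1))=0$ by Bott's theorem. So the image is $n!\,\mathbb Z$, and \eqref{eq:dg} follows.

\subsection*{Proof of Theorem~\ref{thm:B}(1)}
If $P(a)\cong P(a')$, then $a'=ag$ with $g\in GL_{n+1}(A_n)$ by \eqref{eq:sim}, and \eqref{eq:dg} gives $d(a')\equiv d(a)\bmod n!$. If $P(a)$ is self dual and $ab^T=1$, then $P(a)\cong P(b)$ by Lemma~\ref{lem:dual}, and $d(b)=-d(a)$ by \eqref{eq:db}; so $2d(a)\equiv0\bmod n!$. For $a=(x_0^{e_0},\dots,x_n^{e_n})$ we have $d(a)=e$, which is the ``only if'' of the last statement. The ``if'' is Corollary~\ref{cor:answer}. \qed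

\subsection*{Proof of Theorem~\ref{thm:B}(2)}
``Only if'' is part (1). For ``if'' we use two published results.
\begin{itemize}
\item \cite{Fasel}, see also \cite{AHW}: for a smooth affine $\mathbb C$-algebra $R$ and $r\ge3$, the set of orbits of unimodular rows of length $r$ under $E_r(R)$ is $[\operatorname{Spec}R,\mathbb A^r\setminus0]_{\mathbb A^1}$. Here a row corresponds to the class of the morphism $\operatorname{Spec}R\to\mathbb A^r\setminus0$ that it defines.
\item \cite{Morel}: for $n\ge2$, the space $\mathbb A^{n+1}\setminus0\simeq S^n\wedge\mathbb G_m^{\wedge n+1}$ is $\mathbb A^1$-simply connected, and its group of pointed $\mathbb A^1$-homotopy endomorphisms is $GW(\mathbb C)=\mathbb Z$, generated by the identity.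
\end{itemize}

\emph{Rows with the same degree are equivalent.} The projection $\operatorname{Spec}A_n\to\mathbb A^{n+1}\setminus0$, $(x,y)\mapsto x$, is an affine-space bundle, hence an $\mathbb A^1$-equivalence. By simple connectedness, pointed and free homotopy classes agree. So the set of $E_{n+1}(A_n)$-orbits of unimodular rows of length $n+1$ is
\[
[\mathbb A^{n+1}\setminus0,\mathbb A^{n+1}\setminus0]_{\mathbb A^1}=\mathbb Z .
\]
Complex realization is a homomorphism from this group to $\pi_{2n+1}(S^{2n+1})=\mathbb Z$. It sends the identity, a generator, to $1$, so it is bijective. It computes the degree: the sphere sits in $(\operatorname{Spec}A_n)(\mathbb C)$ as the set of points with $y=\bar x$, and the composite of this embedding with the projection is the inclusion $S^{2n+1}\subset\mathbb C^{n+1}\setminus0$, a homotopy equivalence of degree $1$. Hence the realization of the class of a row $a$ has degree $d(a)$, and rows over $A_n$ with equal degree are $E_{n+1}(A_n)$-equivalent.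

\emph{Standard representatives.} Let $d=d(a)$. By the degree computations, $a$ is equivalent to $(x_0^d,x')$ if $d\ge1$, to $(y_0^{-d},x')$ if $d\le-1$, and to $\delta$ if $d=0$. In each case
\[
P(a)\cong P(x_0^m,x')\quad\text{for some } m\ge1 \text{ with } m\equiv d\bmod n!.
\]
For $d\ge1$ take $m=d$. For $d\le-1$ take any $m\ge1$ with $m\equiv d\bmod n!$ and apply \eqref{eq:xy}, base-changed to $A_n$, with $e'=m$ and $e=-d$. For $d=0$ take $m=n!$: by (S1), $P(x_0^{n!},x')$ is free of rank $n$, like $P(\delta)$. By Theorem~\ref{thm:A}(1), $P(x_0^m,x')$ depends only on $m$ modulo $n!$. So $d(a)\equiv d(a')\bmod n!$ implies $P(a)\cong P(a')$.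

\emph{Duality.} Every residue class occurs, since $d(x_0^m,x')=m$; so the modules $P(a)$ are classified by $\mathbb Z/n!$. By Lemma~\ref{lem:dual} and \eqref{eq:db}, dualizing replaces $d$ by $-d$. Since $d(a_0^{e_0},\dots,a_n^{e_n})=e\,d(a)$, the module $P(a_0^{e_0},\dots,a_n^{e_n})$ is self dual if and only if $2e\,d(a)\equiv0\bmod n!$. \qed

\begin{thebibliography}{9}

\bibitem{AHW} Asok, Hoyois, Wendt, \emph{Affine representability results in $\mathbb A^1$-homotopy theory II}, Geom. Topol. \textbf{22} (2018).

\bibitem{Fasel} J. Fasel, \emph{Some remarks on orbit sets of unimodular rows}, Comment. Math. Helv. \textbf{86} (2011).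

\bibitem{Morel} F. Morel, \emph{$\mathbb A^1$-Algebraic Topology over a Field}, LNM 2052.

\bibitem{Quillen} Quillen, Invent. Math. \textbf{36} (1976).

\bibitem{SFM} \emph{Some Stably Free Modules Which Are Not Self Dual}, \texttt{http://www.math.uchicago.edu/\%7eswan/stablyfree.pdf}.

\bibitem{SuslinSF} Suslin, \emph{On stably free modules}, Mat. Sb. \textbf{102} (1977).

\bibitem{SuslinSL} Suslin, \emph{On the structure of the special linear group over polynomial rings}, Izv. \textbf{41} (1977).

\end{thebibliography}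

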